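\title{Coprime action and the number of invariant Brauer characters}

\begin{abstract}
Let a finite group $A$ act by automorphisms on a finite group $G$ with $(|A|,|G|)=1$, and let $p$ be a prime. We prove that the number of $A$-invariant irreducible $p$-Brauer characters of $G$ equals the number of irreducible $p$-Brauer characters of the fixed point subgroup $\mathbf C_G(A)$, in a stronger form that fixes a central character. The proof reduces to a single chief factor. An abelian chief factor is handled by the Glauberman--Isaacs correspondence. A nonabelian one is handled by passing to an auxiliary group on which the action is cyclic, together with a count of ``good'' $p$-regular classes. The classification of finite simple groups enters only through the fact that a coprime group of automorphisms of a nonabelian simple group is cyclic.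
\end{abstract}

\section{Introduction}

Throughout, $p$ is a fixed prime and groups are finite unless we say otherwise. A group $A$ \emph{acts coprimely} on a group $G$ if it acts by automorphisms, written $g\mapsto a\cdot g$, and $(|A|,|G|)=1$. We write $\mathbf C_G(A)$ for the subgroup of elements of $G$ fixed by every $a\in A$, and $\mathrm{IBr}(G)$ for the set of irreducible $p$-Brauer characters of $G$ (the definitions are recalled in Section~\ref{sec:background}). The group $A$ permutes $\mathrm{IBr}(G)$ by ${}^a\psi(g)=\psi(a^{-1}\cdot g)$. A subscript $A$ on a set of characters denotes its $A$-invariant members. The following conjecture appears in \cite{CCF}.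

\begin{quote}
\emph{If $A$ acts coprimely on $G$, then $|\mathrm{IBr}_A(G)|=|\mathrm{IBr}(\mathbf C_G(A))|$.}
\end{quote}

There are two reasons to expect this. First, if $p\nmid|G|$ then Brauer characters are ordinary characters, and the equality follows from the Glauberman--Isaacs correspondence, a canonical bijection from $\mathrm{Irr}_A(G)$ onto $\mathrm{Irr}(\mathbf C_G(A))$ that exists for every coprime action. Second, put $C=\mathbf C_G(A)$. The number $|\mathrm{IBr}(C)|$ is the number of $p$-regular classes of $C$, and under a coprime action $\mathcal K\mapsto \mathcal K\cap C$ is a bijection from the $A$-invariant conjugacy classes of $G$ onto the conjugacy classes of $C$. So the conjecture says that $A$ fixes as many irreducible Brauer characters of $G$ as $p$-regular classes. The Brauer characters and the indicator functions of the $p$-regular classes are two bases of one vector space, both permuted by $A$. A single $a\in A$ fixes equally many members of each basis, since both numbers are the trace of $a$. This settles the case of cyclic $A$.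

For noncyclic $A$, traces do not determine the number of common fixed points. Let $p$ be odd, let $G=\mathbb F_2^3$, and let $A$ be the Klein four-group of maps $(v_1,v_2,v_3)\mapsto(v_1+sv_2+tv_3,v_2,v_3)$ with $s,t\in\mathbb F_2$. Then $A$ fixes the two elements with $v_2=v_3=0$, but it fixes the four characters that are trivial on $(1,0,0)$. This action is not coprime, and the example shows that the conjectured equality fails without coprimeness. It also shows that in the noncyclic case coprimeness has to do more than match the classes of $G$ with those of $C$.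

The conjecture is known when $G$ is $p$-solvable (Uno) and when $A$ is cyclic. We prove it in general, without quoting either case. For $N\trianglelefteq G$ and $\theta\in\mathrm{IBr}(N)$, let $\mathrm{IBr}(G|\theta)$ be the set of $\psi\in\mathrm{IBr}(G)$ whose restriction to $N$ has $\theta$ as a constituent.

\begin{theorem}\label{thm:main}
Let $A$ act coprimely on $G$, let $Z\le\mathbf Z(G)$ be a $p'$-subgroup on which $A$ acts trivially, and let $\lambda\in\mathrm{Irr}(Z)$. Then
\[
|\mathrm{IBr}_A(G|\lambda)|=|\mathrm{IBr}(\mathbf C_G(A)|\lambda)|.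
\]
\end{theorem}

The case $Z=1$ is the conjecture, which is therefore true for all $A$, $G$ and $p$. The central character is there for the induction: Clifford theory replaces a normal subgroup with an invariant character by a central subgroup with a linear character, and the statement has to survive this replacement. Theorem~\ref{thm:main} has the following consequences; the last one removes both restrictions on $Z$.

\begin{theorem}\label{thm:consequences}
Let $A$ act coprimely on $G$.
\begin{enumerate}
\item[(a)] The $A$-sets $\mathrm{IBr}(G)$ and $\{p\text{-regular classes of }G\}$ are isomorphic.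
\item[(b)] If $B\trianglelefteq A$, then $\mathrm{IBr}_B(G)$ and $\mathrm{IBr}(\mathbf C_G(B))$ are isomorphic $A/B$-sets.
\item[(c)] If $N\trianglelefteq G$ is $A$-invariant and $\theta\in\mathrm{IBr}_A(N)$, not necessarily $G$-invariant, then $|\mathrm{IBr}_A(G|\theta)|=|\mathrm{IBr}(N\mathbf C_G(A)|\theta)|$.
\item[(d)] If $Z\le\mathbf Z(G)$ is any $A$-invariant subgroup and $\lambda\in\mathrm{IBr}_A(Z)$, then $|\mathrm{IBr}_A(G|\lambda)|=|\mathrm{IBr}(\mathbf C_G(A)|\lambda_{\mathbf C_Z(A)})|$.
\end{enumerate}
\end{theorem}

The proof of Theorem~\ref{thm:main} counts; it does not construct a bijection. The tool is a formula for $|\mathrm{IBr}(G|\theta)|$, when $\theta\in\mathrm{IBr}(N)$ is $G$-invariant, as the number of $p$-regular classes of $G/N$ on which a certain commutator pairing vanishes (Sections~\ref{sec:good} and~\ref{sec:triples}). Induction reduces the theorem to the case $G=NC$ with $N/Z$ a minimal $A$-invariant normal subgroup of $G/Z$ (Section~\ref{sec:reduction}). Then both sides are sums of numbers of classes in sections of $C$, and it remains to show that two pairings vanish at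 the same places. If $N/Z$ is abelian, the comparison takes place inside a $p'$-group, where the Glauberman--Isaacs correspondence applies (Section~\ref{sec:abelian}). If $N/Z$ is nonabelian, $A$ permutes its simple factors; keeping one factor from each $A$-orbit gives a new group with the same fixed points on which the action is cyclic, and the two pairings differ by a power coprime to $|G|$ (Section~\ref{sec:nonabelian}). Section~\ref{sec:model} shows this last idea in the case $G=N$.

Besides the textbook facts listed in Section~\ref{sec:background}, we use the Feit--Thompson theorem, the Schur--Zassenhaus theorem, the equality $|\mathrm{Irr}_A(G)|=|\mathrm{Irr}(\mathbf C_G(A))|$ given by the Glauberman--Isaacs correspondence, and the classification of finite simple groups. The classification is used only in Lemma~\ref{lem:cfsg}.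

\section{Brauer characters, coprime action and Clifford theory}\label{sec:background}

\subsection*{Brauer characters}
Let $k$ be an algebraic closure of $\mathbb F_p$. We fix an isomorphism from $k^\times$ onto the group of complex roots of unity of order prime to $p$. In particular $k^\times$ is a torsion group without elements of order $p$, and its finite subgroups are cyclic. An element of $G$ is \emph{$p$-regular} if its order is prime to $p$; let $G^\circ$ be the set of these elements. Modules are finite-dimensional. An element $g\in G^\circ$ acts diagonalizably on a $kG$-module $V$, and the Brauer character of $V$ at $g$ is the sum of the complex numbers corresponding to its eigenvalues. The set $\mathrm{IBr}(G)$ consists of the Brauer characters of simple modules. We use the following facts.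
\begin{enumerate}
\item[(B1)] Nonisomorphic simple $kG$-modules have different Brauer characters, and $\mathrm{IBr}(G)$ is a basis of the space of complex class functions on $G^\circ$. If $p\nmid|G|$, then $\mathrm{IBr}(G)=\mathrm{Irr}(G)$.
\item[(B2)] A normal $p$-subgroup of $G$ acts trivially on every simple $kG$-module.
\item[(B3)] (Schur) Every endomorphism of a simple $kG$-module is a scalar. Hence the simple modules of an abelian group $Z$ are given by the homomorphisms $Z\to k^\times$, which for a $p'$-group we identify with $\mathrm{Irr}(Z)$. If $Z\le\mathbf Z(G)$, then a simple $kG$-module lies over $\lambda$ exactly when each $z\in Z$ acts on it as the scalar $\lambda(z)$.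
\item[(B4)] The simple modules of $H_1\times\dots\times H_n$ are the tensor products $W_1\otimes\dots\otimes W_n$ of simple $kH_i$-modules, and the $W_i$ are determined up to isomorphism.
\item[(B5)] (Clifford) Let $N\trianglelefteq G$, and let $G$ act on $\mathrm{IBr}(N)$ by ${}^g\theta(u)=\theta(g^{-1}ug)$, with stabilizers $G_\theta$. If $W$ is a simple $kG$-module, then $W_N$ is semisimple and its constituents form one $G$-orbit. Induction gives a bijection $\mathrm{IBr}(G_\theta|\theta)\to\mathrm{IBr}(G|\theta)$, the \emph{Clifford correspondence}.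
\end{enumerate}

\subsection*{Commutators}
We put $[x,y]=xyx^{-1}y^{-1}$. Then $[x,gh]=[x,g]\,g[x,h]g^{-1}$. So if $Z$ is a central subgroup of a group $G$, finite or not, and $x\in G$, then
\begin{equation}\label{eq:comm}
g\mapsto[x,g]\ \text{ is a homomorphism }\ H_x\to Z,\qquad H_x=\{g\in G:[x,g]\in Z\}.
\end{equation}
It is trivial on $Z$, and $H_x/Z=\mathbf C_{G/Z}(xZ)$.

\subsection*{Coprime action}
Let $A$ act coprimely on $G$, let $C=\mathbf C_G(A)$, and let $[G,A]$ be the subgroup generated by the elements $(a\cdot g)g^{-1}$. One of $A$, $G$ has odd order and is solvable by the Feit--Thompson theorem, so the following facts apply; see \cite[Chapters 3--4]{IsFGT} and \cite[13.8--13.9]{IsCT}.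
\begin{enumerate}
\item[(C1)] If $N\trianglelefteq G$ is $A$-invariant, then $\mathbf C_{G/N}(A)=CN/N$.
\item[(C2)] $G=[G,A]\,C$ and $[[G,A],A]=[G,A]$. In particular, if $A$ acts trivially on $N\trianglelefteq G$ and on $G/N$, then $[G,A]=[[G,A],A]\le[N,A]=1$, so $A$ acts trivially on $G$.
\item[(C3)] (Glauberman's lemma) Let $G$ and $A$ act on a set so that $a(g\omega)=(a\cdot g)(a\omega)$, and let $G$ be transitive. Then $A$ fixes a point, and $C$ is transitive on the $A$-fixed points. Applied to a conjugacy class, this says that $\mathcal K\mapsto\mathcal K\cap C$ is a bijection from the $A$-invariant classes of $G$ onto the classes of $C$.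
\end{enumerate}

We call $(G,A,Z,\lambda)$ an \emph{admissible quadruple} if it satisfies the hypotheses of Theorem~\ref{thm:main}, and we call $|G:Z|$ its \emph{index}. Note that $Z\le C$. The next lemma is Clifford's theorem in the presence of $A$.

\begin{lemma}\label{lem:clifford}
Let $(G,A,Z,\lambda)$ be admissible, $C=\mathbf C_G(A)$, and let $Z\le N\trianglelefteq G$ with $N$ $A$-invariant. Then
\[
|\mathrm{IBr}_A(G|\lambda)|=\sum_\theta|\mathrm{IBr}_A(G_\theta|\theta)|,
\]
where $\theta$ runs over representatives of the $C$-orbits on $\mathrm{IBr}_A(N|\lambda)$.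
\end{lemma}

\begin{proof}
The group $C$ permutes $\mathrm{IBr}_A(N|\lambda)$, because it commutes with $A$ and centralizes $Z$. Let $\psi\in\mathrm{IBr}_A(G|\lambda)$. The constituents of $\psi_N$ lie over $\lambda$ and form a $G$-orbit that is stable under $A$, and ${}^a({}^g\theta)={}^{a\cdot g}({}^a\theta)$. By (C3) the $A$-invariant constituents form exactly one $C$-orbit. Conversely, a character over some $\theta\in\mathrm{IBr}(N|\lambda)$ lies over $\lambda$. So $\mathrm{IBr}_A(G|\lambda)$ is the disjoint union of the sets $\mathrm{IBr}_A(G|\theta)$ over the chosen representatives. If $\theta$ is $A$-invariant, then each $a\in A$ stabilizes $G_\theta$ and commutes with induction from $G_\theta$, so the Clifford correspondence restricts to a bijection $\mathrm{IBr}_A(G_\theta|\theta)\to\mathrm{IBr}_A(G|\theta)$.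
\end{proof}

\section{Good classes and cyclic action}\label{sec:good}

We refine the equality between $|\mathrm{IBr}(G)|$ and the number of $p$-regular classes so that it sees a central character. Let $Z\le\mathbf Z(G)$ be a $p'$-group and $\lambda\in\mathrm{Irr}(Z)$. A character $\psi$ over $\lambda$ satisfies $\psi(zx)=\lambda(z)\psi(x)$. If $x$ is conjugate to $zx$ with $\lambda(z)\ne1$, then $\psi(x)=0$ for all such $\psi$, and the class of $xZ$ cannot contribute to the count.

\begin{definition}
An element $xZ\in G/Z$ is \emph{$\lambda$-good} if $\lambda([x,g])=1$ for all $g\in G$ with $[x,g]\in Z$.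
\end{definition}

The condition does not depend on the representative $x$, and it is invariant under conjugation: if $[gxg^{-1},h]$ is central, it equals $[x,g^{-1}hg]$.

\begin{lemma}\label{lem:count}
Let $Z\le\mathbf Z(G)$ be a $p'$-group and $\lambda\in\mathrm{Irr}(Z)$. Then $|\mathrm{IBr}(G|\lambda)|$ is the number of conjugacy classes of $p$-regular $\lambda$-good elements of $G/Z$. Consequently $|\mathrm{IBr}(G|\lambda^m)|=|\mathrm{IBr}(G|\lambda)|$ whenever $(m,|Z|)=1$.
\end{lemma}

\begin{proof}
Since $Z$ is a central $p'$-group, $G^\circ$ is the full preimage of $(G/Z)^\circ$, and $Z$ acts by translation on the space $\mathcal F$ of class functions on $G^\circ$. So $\mathcal F=\bigoplus_\mu\mathcal F_\mu$, where $\mathcal F_\mu$ consists of the $f$ with $f(zx)=\mu(z)f(x)$ for $z\in Z$. The basis $\mathrm{IBr}(G)$ of $\mathcal F$ is the disjoint union of the sets $\mathrm{IBr}(G|\mu)\subseteq\mathcal F_\mu$. Hence $\mathrm{IBr}(G|\lambda)$ is a basis of $\mathcal F_\lambda$.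

We construct a second basis. Let $X$ run over the preimages in $G$ of the $p$-regular classes of $G/Z$, so that $X=\{zgxg^{-1}:z\in Z,\ g\in G\}$ for any $x\in X$. The space $\mathcal F_\lambda$ is the direct sum of the subspaces of functions vanishing off one $X$, and such a function satisfies $f(zgxg^{-1})=\lambda(z)f(x)$, so it is determined by $f(x)$. The equation $zhxh^{-1}=x$ is equivalent to $z=[x,h]$. If $xZ$ is not good, choose $h$ with $z=[x,h]\in Z$ and $\lambda(z)\neq1$; then $f(x)=\lambda(z)f(x)$ and $f=0$. If $xZ$ is good, put $f_X(zgxg^{-1})=\lambda(z)$. This is well defined: if $zgxg^{-1}=z'g'xg'^{-1}$, then $zz'^{-1}=[x,g'^{-1}g]$ and so $\lambda(z)=\lambda(z')$. The functions $f_X$ with $X$ good form a basis of $\mathcal F_\lambda$, and $f_X$ has no zero on $X$.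

For the last statement, $\lambda([x,g])$ has order dividing $|Z|$, so $\lambda$-good and $\lambda^m$-good mean the same.
\end{proof}

\begin{example}
Let $G=\mathrm{SL}_2(3)$, $Z=\{\pm1\}$, $\lambda$ faithful and $p$ odd. Then $G/Z\cong A_4$ has four classes. The identity is good. The involutions lift to the elements of order $4$ in $Q_8$, and $[i,j]=-1$, so they are not good. An element of order $3$ generates its centralizer in $A_4$, so it is good. Thus $|\mathrm{IBr}(G|\lambda)|$ is $3$ for $p\ge5$ and $1$ for $p=3$. For $\lambda^2=1$ all classes are good and the numbers are $4$ and $2$, so the condition $(m,|Z|)=1$ in Lemma~\ref{lem:count} is needed.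
\end{example}

The trace argument from the introduction works with the two bases of $\mathcal F_\lambda$. Two points need care: a fixed set $X$ must contribute $1$ to the trace and not another root of unity, and goodness in $G/Z$ must agree with goodness in $C/Z$. Coprimeness gives both.

\begin{lemma}\label{lem:cyclic}
Theorem~\ref{thm:main} holds for an admissible quadruple $(G,A,Z,\lambda)$ if the group of automorphisms of $G$ induced by $A$ is cyclic.
\end{lemma}

\begin{proof}
Let $C=\mathbf C_G(A)$ and let $a\in A$ induce a generator. Since $a$ fixes $Z$ elementwise, it acts on $\mathcal F_\lambda$ and permutes the basis $\mathrm{IBr}(G|\lambda)$. Its trace is $|\mathrm{IBr}_A(G|\lambda)|$. In the other basis, ${}^af_X$ is a multiple of $f_{a\cdot X}$, so only the good sets with $a\cdot X=X$ contribute. For such $X$ the class $X/Z$ is $A$-invariant, so by (C3) and (C1) it contains some $xZ$ with $x\in C$. Then $x\in X$ and ${}^af_X(x)=f_X(x)\ne0$, which gives ${}^af_X=f_X$. Hence the trace is the number of $A$-invariant $p$-regular $\lambda$-good classes of $G/Z$.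

By (C3) and (C1), intersection with $C/Z$ is a bijection from the $A$-invariant classes of $G/Z$ onto the classes of $C/Z$, and it preserves element orders. Let $x\in C$. The subgroup $H_x$ of \eqref{eq:comm} is $A$-invariant, and the homomorphism $g\mapsto\lambda([x,g])$ on $H_x$ takes the same value at $g$ and $b\cdot g$ for $b\in A$, since $[x,b\cdot g]=b\cdot[x,g]=[x,g]$. So it is trivial on $[H_x,A]$. By (C2), $H_x=[H_x,A](H_x\cap C)$, so the homomorphism is trivial on $H_x$ if and only if it is trivial on $H_x\cap C$. Thus $xZ$ is good in $G/Z$ if and only if it is good in $C/Z$, and Lemma~\ref{lem:count} for $C$ finishes the proof.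
\end{proof}

\section{The model case: permuted factors}\label{sec:model}

The way from a noncyclic $A$ to a cyclic group is visible when $A$ permutes the factors of a product. We start with two factors.

\begin{example}\label{ex:two}
Let $D$ have odd order, let $Z\le\mathbf Z(D)$ be a $p'$-group and $\lambda\in\mathrm{Irr}(Z)$. Let $N=(D\times D)/\{(z,z^{-1}):z\in Z\}$, write $\langle d,e\rangle$ for the class of $(d,e)$, and identify $z\in Z$ with $\langle z,1\rangle=\langle 1,z\rangle$. Let $A$ of order $2$ swap the factors. It fixes $Z$ elementwise.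

The simple $kN$-modules over $\lambda$ are the $W_1\otimes W_2$ with both $W_i$ over $\lambda$, and the invariant ones are those with $W_1\cong W_2$. So $|\mathrm{IBr}_A(N|\lambda)|=|\mathrm{IBr}(D|\lambda)|$.

The element $\langle d,e\rangle$ is fixed if and only if $e=dz$ for some $z\in Z$. Writing $z=w^2$ with $w\in Z$, we get $\langle d,dw^2\rangle=\langle dw,dw\rangle$. So $\delta(d)=\langle d,d\rangle$ maps $D$ onto $\mathbf C_N(A)$, and it is injective because $\langle d,d\rangle=1$ forces $d=d^{-1}$. But $\delta$ is not the identity on $Z$: we have $\delta(z)=z^2$. Composition with $\delta$ therefore identifies $\mathrm{IBr}(\mathbf C_N(A)|\lambda)$ with $\mathrm{IBr}(D|\lambda^2)$.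

Theorem~\ref{thm:main} for $N$ thus asserts $|\mathrm{IBr}(D|\lambda)|=|\mathrm{IBr}(D|\lambda^2)|$, and this is the last statement of Lemma~\ref{lem:count}.
\end{example}

The computation did not use that $A$ is cyclic. In general the permutation part of the action disappears, only the stabilizer $B$ of one factor remains, and the price is that the central character is raised to the power $n=|A:B|$.

\begin{lemma}\label{lem:product}
Let $(N,A,Z,\lambda)$ be admissible. Let $B\le A$, let $a_1=1,a_2,\dots,a_n$ represent the left cosets $aB$, and let $D$ be a $B$-invariant subgroup with $Z\le D\le N$. Put $D_i=a_i\cdot D$. Suppose that $[D_i,D_j]=1$ for $i\ne j$ and that $N/Z$ is the direct product of the groups $D_i/Z$.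
\begin{enumerate}
\item[(a)] The map $\delta(d)=\prod_{i=1}^n a_i\cdot d$ is an isomorphism $\mathbf C_D(B)\to\mathbf C_N(A)$. It satisfies $\delta(z)=z^n$ for $z\in Z$, so $\delta(Z)=Z$, and $d$ and $\delta(d)$ induce the same conjugation on $D$.
\item[(b)] For $\theta\in\mathrm{IBr}(N|\lambda)$, the restriction $\theta_D$ has a unique irreducible constituent $\theta_1$, and $\theta\mapsto\theta_1$ is a bijection $\mathrm{IBr}_A(N|\lambda)\to\mathrm{IBr}_B(D|\lambda)$. If $\theta$ is $A$-invariant and $\rho_1\colon D\to\mathrm{GL}(W)$ affords $\theta_1$, then $\theta$ is afforded by the representation $\rho$ on $W^{\otimes n}$ in which $a_i\cdot d$ acts as $\rho_1(d)$ on the $i$-th tensor factor. For $d\in\mathbf C_D(B)$ we have $\rho(\delta(d))=\rho_1(d)^{\otimes n}$.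
\item[(c)] If $B$ induces a cyclic group of automorphisms on $D$, then Theorem~\ref{thm:main} holds for $(N,A,Z,\lambda)$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $a\in A$ write $aa_i=a_{\sigma(i)}b_i$ with a permutation $\sigma$ and $b_i\in B$. Then $a\cdot D_i=D_{\sigma(i)}$. The integer $n$ divides $|A|$, so $z\mapsto z^n$ is an automorphism of $Z$.

(a) The factors $a_i\cdot d$ lie in pairwise commuting subgroups, so $\delta$ is a homomorphism. For $d\in\mathbf C_D(B)$ we have $a\cdot\delta(d)=\prod_i a_{\sigma(i)}\cdot d=\delta(d)$. As $A$ fixes $Z$ elementwise, $\delta(z)=z^n$. If $\delta(d)=1$, then the first component $dZ$ of $\delta(d)Z$ is trivial, so $d\in Z$ and $d^n=1$, hence $d=1$. Let $u\in\mathbf C_N(A)$ and write $uZ=\prod_i a_i\cdot\bar d_i$ with $\bar d_i\in D/Z$. An element $b\in B$ maps the first component of $uZ$ to the first component of $b\cdot uZ=uZ$, so $\bar d_1$ is fixed by $B$. The element $a_i$ maps the first component of $uZ$ to the $i$-th component of $a_i\cdot uZ=uZ$, so $\bar d_i=\bar d_1$. By (C1), $\bar d_1=dZ$ with $d\in\mathbf C_D(B)$. Then $u\in\delta(d)Z=\delta(d)\delta(Z)$,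 and $\delta$ is onto. Finally, $a_i\cdot d$ centralizes $D$ for $i\ge2$.

(b) Multiplication $D_1\times\dots\times D_n\to N$ is a surjective homomorphism whose kernel consists of the $(z_1,\dots,z_n)\in Z^n$ with $\prod z_i=1$. A simple $kN$-module over $\lambda$ is, by (B4), a tensor product of simple $kD_i$-modules, each of which lies over $\lambda$. Conversely, on such a tensor product $(z_1,\dots,z_n)$ acts as $\lambda(\prod z_i)$, so the kernel acts trivially and we obtain a simple $kN$-module over $\lambda$. Thus $\mathrm{IBr}(N|\lambda)$ is in bijection with the tuples $(\theta_1,\dots,\theta_n)$, $\theta_i\in\mathrm{IBr}(D_i|\lambda)$, where $\theta_i$ is the unique constituent of $\theta_{D_i}$. The constituent of ${}^a\theta$ on $D_{\sigma(i)}$ is ${}^a\theta_i$. So $\theta$ is $A$-invariant if and only if ${}^a\theta_i=\theta_{\sigma(i)}$ for all $a$ and $i$. Taking $i=1$ and $a\in B$ or $a=a_j$, we see that this implies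
\[
\theta_1\in\mathrm{IBr}_B(D|\lambda)\quad\text{and}\quad\theta_j={}^{a_j}\theta_1\ \text{ for all }j.
\]
Conversely these conditions give ${}^a\theta_i={}^{a_{\sigma(i)}b_i}\theta_1=\theta_{\sigma(i)}$. This proves the bijection. The representation $a_i\cdot d\mapsto\rho_1(d)$ of $D_i$ affords ${}^{a_i}\theta_1$, so $\rho$ affords $\theta$, and the formula for $\rho(\delta(d))$ follows from the definition of $\delta$.

(c) By (b), Lemma~\ref{lem:cyclic} for $(D,B,Z,\lambda)$, and Lemma~\ref{lem:count},
\[
|\mathrm{IBr}_A(N|\lambda)|=|\mathrm{IBr}_B(D|\lambda)|=|\mathrm{IBr}(\mathbf C_D(B)|\lambda)|=|\mathrm{IBr}(\mathbf C_D(B)|\lambda^n)|.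
\]
By (a), composition with $\delta$ is a bijection $\mathrm{IBr}(\mathbf C_N(A)|\lambda)\to\mathrm{IBr}(\mathbf C_D(B)|\lambda^n)$.
\end{proof}

\begin{example}
Let $S=\mathrm{SL}_2(32)$, a simple group of order $32\cdot31\cdot33=2^5\cdot3\cdot11\cdot31$. Squaring matrix entries is an automorphism $f$ of order $5$ with fixed points $\mathrm{SL}_2(2)\cong S_3$. Let $A=\langle s\rangle\times B$ be elementary abelian of order $25$ acting on $N=S^5$, where $s$ permutes the factors cyclically and a generator of $B$ acts as $f$ on each factor. Here $A$ induces a noncyclic group, and $N$ is not $p$-solvable if $p$ divides $|S|$. Lemma~\ref{lem:product}(c) with $Z=1$ shows that $|\mathrm{IBr}_A(N)|$ is the number of $p$-regular classes of $S_3$, that is, $2$ for $p\in\{2,3\}$ and $3$ otherwise.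
\end{example}

In the general case $N$ is only a normal subgroup of $G=NC$, and we must count the characters of $G$ above each invariant $\theta$. An element $c\in C$ fixing $\theta_1$ gives an operator $P$ on $W$ that intertwines $\rho_1$ with its conjugate, and then $P^{\otimes n}$ does the same for $\rho$. Such operators commute only up to scalars, and passing to $n$-th tensor powers raises these scalars to the $n$-th power. The next section shows that the count depends only on which of these scalars equal $1$.

\section{Invariant characters and the commutator pairing}\label{sec:triples}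

Let $N\trianglelefteq G$ and let $\theta\in\mathrm{IBr}(N)$ be $G$-invariant, afforded by $\rho\colon N\to\mathrm{GL}(V)$. For each $g\in G$ there is an operator on $V$ that realizes conjugation by $g$, unique up to a scalar. Since no choice of these operators need be multiplicative, we collect all choices in one group:
\[
E=\{(g,P)\in G\times\mathrm{GL}(V):P\rho(u)P^{-1}=\rho(gug^{-1})\text{ for all }u\in N\}.
\]
The projection $E\to G$ is onto because $\theta$ is invariant, and by (B3) its kernel is the central subgroup $\{1\}\times k^\times$, which we write as $k^\times$. The subgroup $N_0=\{(u,\rho(u)):u\in N\}$ is normal in $E$, since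
\[
(g,P)(u,\rho(u))(g,P)^{-1}=(gug^{-1},\rho(gug^{-1})),
\]
and $N_0\cap k^\times=1$. So $\bar E=E/N_0$ is a central extension of $G/N$ by $k^\times$. We cut it down to a finite group. The two things to secure are that $A$ acts on this group and that the action is still coprime.

\begin{lemma}\label{lem:triple}
Let $A$ act coprimely on $G$, let $N\trianglelefteq G$ be $A$-invariant, and let $\theta\in\mathrm{IBr}(N)$ be invariant under $G$ and $A$. Then $A$ acts on $\bar E$, and there is a finite $A$-invariant subgroup $\hat G\le\bar E$ with $\hat Gk^\times=\bar E$ such that, with $\hat Z=\hat G\cap k^\times$ and $\hat\lambda(c)=c^{-1}$ for $c\in \hat Z$, the following hold.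
\begin{enumerate}
\item[(a)] The quadruple $(\hat G,A,\hat Z,\hat\lambda)$ is admissible, $\hat Z$ is cyclic, $\hat\lambda$ is faithful, and the isomorphism $\hat G/\hat Z\cong G/N$ is $A$-equivariant.
\item[(b)] For $N\le H\le G$, with $\hat H$ the preimage of $H/N$ in $\hat G$, there is a bijection $\mathrm{IBr}(H|\theta)\to\mathrm{IBr}(\hat H|\hat\lambda)$. For $H=G$ it is $A$-equivariant.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{The action of $A$.} Since $\theta$ is $A$-invariant, for $a\in A$ there is $J_a\in\mathrm{GL}(V)$ with $J_a\rho(u)J_a^{-1}=\rho(a\cdot u)$ for $u\in N$. It is unique up to a scalar, so $J_aJ_b\in k^\times J_{ab}$. Put $a\cdot(g,P)=(a\cdot g,J_aPJ_a^{-1})$. This lies in $E$, because conjugation by $J_aPJ_a^{-1}$ sends $\rho(u)$ to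
\[
J_aP\rho(a^{-1}\cdot u)P^{-1}J_a^{-1}=J_a\rho\bigl(g(a^{-1}\cdot u)g^{-1}\bigr)J_a^{-1}=\rho\bigl((a\cdot g)u(a\cdot g)^{-1}\bigr).
\]
Scalars cancel in $J_aPJ_a^{-1}$, so this is an action of $A$ on $E$ by automorphisms. It fixes $k^\times$ elementwise and sends $(u,\rho(u))$ to $(a\cdot u,\rho(a\cdot u))$. So $A$ acts on $\bar E$, trivially on $k^\times$, and in the given way on $\bar E/k^\times=G/N$.

\emph{Modules.} Let $W$ be a $kG$-module such that $W_N$ is a direct sum of copies of $V$; by (B5) every simple module over $\theta$ is of this kind. Let $E$ act on $U(W)=\mathrm{Hom}_{kN}(V,W)$ by $(g,P)f=gfP^{-1}$. This is again a $kN$-homomorphism, since $gfP^{-1}\rho(u)=gf\rho(g^{-1}ug)P^{-1}=u\,gfP^{-1}$. The subgroup $N_0$ acts trivially, and $c\in k^\times$ acts as $c^{-1}$. Call a $k\bar E$-module \emph{of type $-1$} if it has this last property. Conversely, let $U$ be of type $-1$, and let $g\in G$ act on $V\otimes U$ as $P\otimes(g,P)$ for any $(g,P)\in E$. The choice of $P$ does not matter, and $u\in N$ acts as $\rho(u)\otimes1$, so $(V\otimes U)_N$ is a sum of copies of $V$. By (B3), evaluation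 $v\otimes f\mapsto f(v)$ is a bijection $V\otimes U(W)\to W$, and it is $G$-linear because $Pv\otimes gfP^{-1}\mapsto gf(v)$. Also by (B3), $y\mapsto(v\mapsto v\otimes y)$ is a bijection $U\to U(V\otimes U)$, and it is $E$-linear because $(g,P)$ sends $v\mapsto v\otimes y$ to $v\mapsto PP^{-1}v\otimes(g,P)y$. So the two constructions are inverse to each other on isomorphism classes. Both send proper nonzero submodules to proper nonzero submodules, as $\dim W=\dim V\cdot\dim U(W)$. Hence simple $kG$-modules over $\theta$ correspond to simple $k\bar E$-modules of type $-1$. The same argument applies to $H$ and the preimage $\bar E_H$ of $H/N$ in $\bar E$.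

\emph{Equivariance.} Let ${}^aW$ be the space $W$ with $g$ acting as $a^{-1}\cdot g$; it affords the $a$-conjugate character. Define ${}^aU$ in the same way. If $f\in U(W)$, then $fJ_a^{-1}\rho(u)=f\rho(a^{-1}\cdot u)J_a^{-1}=(a^{-1}\cdot u)fJ_a^{-1}$, so $fJ_a^{-1}\in U({}^aW)$. The bijection $f\mapsto fJ_a^{-1}$ is an isomorphism ${}^aU(W)\to U({}^aW)$, because
\[
(a^{-1}\cdot g)\,fJ_a^{-1}P^{-1}=\bigl[(a^{-1}\cdot g)\,f\,(J_a^{-1}PJ_a)^{-1}\bigr]J_a^{-1}=\bigl[(a^{-1}\cdot(g,P))f\bigr]J_a^{-1},
\]
where the left side is the action of $(g,P)$ on $fJ_a^{-1}$ in $U({}^aW)$.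

\emph{The finite subgroup.} Let $F\le\bar E$ be generated by the $A$-orbits of a set of representatives for the finitely many cosets of $k^\times$. Then $F$ is $A$-invariant, finitely generated, and $Fk^\times=\bar E$. The subgroup $F\cap k^\times$ has finite index in $F$, so it is a finitely generated abelian torsion group, hence finite, and $F$ is finite. Its order may share primes with $|A|$. Let $\pi$ be the set of primes dividing $|A|$. Since $F/(F\cap k^\times)\cong G/N$ is a $\pi'$-group, the Hall $\pi$-subgroup $Z_\pi$ of $F\cap k^\times$ is a central Hall $\pi$-subgroup of $F$. By the Schur--Zassenhaus theorem it has a complement $\hat G$, so $F=Z_\pi\times\hat G$, and $\hat G$ is the set of $\pi'$-elements of $F$. Thus $\hat G$ is $A$-invariant, of order coprime to $|A|$, and $\hat Gk^\times=\bar E$. The group $\hat Z$ is a finite subgroup of $k^\times$, so it is a cyclic $p'$-group, and (a) follows. Finally $\bar E_H=\hat Hk^\times$ with $\hat H\cap k^\times=\hat Z$. Restriction sends simple $k\bar E_H$-modules of type $-1$ to simple $k\hat H$-modules over $\hat\lambda$, and each of the latter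 extends uniquely by letting $c\in k^\times$ act as $c^{-1}$. Restriction to $\hat G$ commutes with $A$. This proves (b).
\end{proof}

Goodness in $\hat G/\hat Z$ can be read off from $\rho$. For $x,y\in G$ with $[x,y]\in N$, the commutator of lifts of $xN$ and $yN$ to $\bar E$ lies in $k^\times$ and does not depend on the lifts; call it $\langle x,y\rangle_\theta$. If $(x,P_x),(y,P_y)\in E$, their commutator $([x,y],[P_x,P_y])$ is congruent to $\langle x,y\rangle_\theta$ modulo $N_0$, which means
\begin{equation}\label{eq:pairing}
[P_x,P_y]=\langle x,y\rangle_\theta\,\rho([x,y]).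
\end{equation}
This formula shows that the pairing does not change if $\rho$ is replaced by a conjugate representation, or $G$ by a subgroup containing $N$, $x$ and $y$. By \eqref{eq:comm} in $\bar E$, the map $yN\mapsto\langle x,y\rangle_\theta$ is a homomorphism $\mathbf C_{G/N}(xN)\to k^\times$. Also $\langle y,x\rangle_\theta=\langle x,y\rangle_\theta^{-1}$ and $\langle x,x\rangle_\theta=1$, so on an abelian subgroup of $G/N$ the pairing is bimultiplicative and alternating.

\begin{definition}
An element $xN\in G/N$ is \emph{$\theta$-good} if $\langle x,y\rangle_\theta=1$ for all $yN\in\mathbf C_{G/N}(xN)$.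
\end{definition}

If $\rho$ extends to a representation of $G$, we may take $P_x=\rho(x)$, and every element is good. If $N=Z$ is a central $p'$-group and $\theta=\lambda$, the $P_x$ are scalars and \eqref{eq:pairing} gives $\langle x,y\rangle_\lambda=\lambda([x,y])^{-1}$, so the definition agrees with that of Section~\ref{sec:good}.

\begin{lemma}\label{lem:thetagood}
Let $N\trianglelefteq G$ and let $\theta\in\mathrm{IBr}(N)$ be $G$-invariant.
\begin{enumerate}
\item[(a)] $|\mathrm{IBr}(G|\theta)|$ is the number of conjugacy classes of $p$-regular $\theta$-good elements of $G/N$.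
\item[(b)] If $A$ acts coprimely on $G$, stabilizes $N$, fixes $\theta$ and acts trivially on $G/N$, then every member of $\mathrm{IBr}(G|\theta)$ is $A$-invariant.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Lemma~\ref{lem:triple} with $A=1$ gives $|\mathrm{IBr}(G|\theta)|=|\mathrm{IBr}(\hat G|\hat\lambda)|$, and Lemma~\ref{lem:count} counts the right side. If $\hat x,\hat y\in\hat G$ lift commuting elements $xN,yN$, then $\hat\lambda([\hat x,\hat y])=\langle x,y\rangle_\theta^{-1}$. So $\hat\lambda$-good elements of $\hat G/\hat Z$ correspond to $\theta$-good elements of $G/N$.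

(b) In Lemma~\ref{lem:triple}, $A$ acts trivially on $\hat Z$ and on $\hat G/\hat Z$, hence on $\hat G$ by (C2). So $A$ fixes every member of $\mathrm{IBr}(\hat G|\hat\lambda)$, and the bijection with $\mathrm{IBr}(G|\theta)$ is equivariant.
\end{proof}

When $G=NC$, these lemmas express the left side of Theorem~\ref{thm:main} through the invariant characters of $N$ and pairings on sections of $C$.

\begin{corollary}\label{cor:formula}
Let $(G,A,Z,\lambda)$ be admissible, $C=\mathbf C_G(A)$, and let $Z\le N\trianglelefteq G$ with $N$ $A$-invariant and $G=NC$. Then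
\[
|\mathrm{IBr}_A(G|\lambda)|=\sum_\theta|\mathrm{IBr}(NC_\theta|\theta)|,
\]
where $\theta$ runs over representatives of the $C$-orbits on $\mathrm{IBr}_A(N|\lambda)$. The summand for $\theta$ is the number of classes of $p$-regular $\theta$-good elements of $NC_\theta/N\cong C_\theta/(C\cap N)$.
\end{corollary}

\begin{proof}
Since $N\le G_\theta$ and $G=NC$, we have $G_\theta=NC_\theta$, and $A$ acts trivially on $G_\theta/N$. Apply Lemma~\ref{lem:clifford} and both parts of Lemma~\ref{lem:thetagood}.
\end{proof}

\section{Reduction to one chief factor}\label{sec:reduction}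

\begin{lemma}\label{lem:onestep}
Let $A$ act coprimely on $G$, $C=\mathbf C_G(A)$, let $N\trianglelefteq G$ be $A$-invariant and $\theta\in\mathrm{IBr}_A(N)$. If Theorem~\ref{thm:main} holds for all admissible quadruples of index $|G_\theta:N|$, then $|\mathrm{IBr}_A(G_\theta|\theta)|=|\mathrm{IBr}(NC_\theta|\theta)|$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:triple} to $G_\theta$, $N$, $\theta$. The quadruple $(\hat G,A,\hat Z,\hat\lambda)$ has index $|G_\theta:N|$, so
\[
|\mathrm{IBr}_A(G_\theta|\theta)|=|\mathrm{IBr}_A(\hat G|\hat\lambda)|=|\mathrm{IBr}(\mathbf C_{\hat G}(A)|\hat\lambda)|.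
\]
By (C1), used in $\hat G$ and in $G_\theta$, the group $\mathbf C_{\hat G}(A)\ge\hat Z$ is the preimage of $\mathbf C_{G_\theta/N}(A)=NC_\theta/N$. Lemma~\ref{lem:triple}(b) with $H=NC_\theta$ gives the claim.
\end{proof}

\begin{proposition}\label{prop:reduction}
Suppose Theorem~\ref{thm:main} fails, let $(G,A,Z,\lambda)$ be a counterexample of minimal index, and put $C=\mathbf C_G(A)$. Then there is an $A$-invariant subgroup $N$ with $Z<N\trianglelefteq G$ and $G=NC$ such that one of the following holds.
\begin{enumerate}
\item[(I)] $N$ is a $p'$-group and $C\cap N=Z$.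
\item[(II)] $N/Z$ is a nonabelian minimal $A$-invariant normal subgroup of $G/Z$.
\end{enumerate}
\end{proposition}

\begin{proof}
We have $C<G$, since the theorem is trivial when $A$ acts trivially. In particular $Z<G$. Let $N/Z$ be a minimal $A$-invariant normal subgroup of $G/Z$.

For $\theta\in\mathrm{IBr}_A(N|\lambda)$ we have $|G_\theta:N|<|G:Z|$. So Lemmas~\ref{lem:clifford} and~\ref{lem:onestep} give $|\mathrm{IBr}_A(G|\lambda)|=\sum_\theta|\mathrm{IBr}(NC_\theta|\theta)|$, summed over the $C$-orbits on $\mathrm{IBr}_A(N|\lambda)$. The group $NC$ is $A$-invariant with fixed point subgroup $C$, and by Corollary~\ref{cor:formula} the same sum equals $|\mathrm{IBr}_A(NC|\lambda)|$. If $NC<G$, minimality gives $|\mathrm{IBr}_A(NC|\lambda)|=|\mathrm{IBr}(C|\lambda)|$, and $G$ is not a counterexample. Hence $G=NC$.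

If $N/Z$ is nonabelian we are in case (II). Otherwise $N/Z$, having no proper nontrivial characteristic subgroup, is an elementary abelian $q$-group for a prime $q$.

Suppose $q=p$. Then $N=Z\times R$, where $R\ne1$ is the Sylow $p$-subgroup of $N$, which is normal in $G$ and $A$-invariant. The quadruple $(G/R,A,ZR/R,\lambda)$ has smaller index, and $\mathbf C_{G/R}(A)=CR/R\cong C/(C\cap R)$ by (C1). Using (B2) for $R\trianglelefteq G$ and for $C\cap R\trianglelefteq C$,
\[
|\mathrm{IBr}_A(G|\lambda)|=|\mathrm{IBr}_A(G/R\,|\lambda)|=|\mathrm{IBr}(C/(C\cap R)\,|\lambda)|=|\mathrm{IBr}(C|\lambda)|,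
\]
a contradiction.

So $q\neq p$ and $N$ is a $p'$-group. The $A$-invariant subgroup $(C\cap N)/Z$ is normalized by $C/Z$ and by the abelian group $N/Z$, so it is normal in $G/Z$. It is not $N/Z$, for then $G=NC=C$. By minimality of $N/Z$ it is trivial, and we are in case (I).
\end{proof}

It remains to prove the theorem directly in cases (I) and (II). No further induction is needed.

\section{The abelian chief factor}\label{sec:abelian}

On an abelian chief factor $A$ need not act cyclically: the quaternion group $Q_8\le\mathrm{SL}_2(3)$ acts faithfully and coprimely on $\mathbb F_3^2$. What we have instead is that $N$ is a $p'$-group, so that results on ordinary characters apply to it. We first add a central character to the Glauberman--Isaacs count.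

\begin{lemma}\label{lem:GI}
Let $A$ act coprimely on $H$ and trivially on $Z\le\mathbf Z(H)$, and let $\lambda\in\mathrm{Irr}(Z)$. Then $|\mathrm{Irr}_A(H|\lambda)|=|\mathrm{Irr}(\mathbf C_H(A)|\lambda)|$.
\end{lemma}

\begin{proof}
We use induction on the order of $\lambda$. Let $C=\mathbf C_H(A)$ and $Y=\ker\lambda$. Then $Z/Y$ is cyclic, $\mathrm{Irr}(Z/Y)=\langle\lambda\rangle$, and $\mathbf C_{H/Y}(A)=C/Y$ by (C1). The irreducible characters of $H/Y$ are those of $H$ lying over some $\mu\in\langle\lambda\rangle$, and likewise for $C$. The Glauberman--Isaacs correspondence for $H/Y$ gives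
\[
\sum_{\mu\in\langle\lambda\rangle}|\mathrm{Irr}_A(H|\mu)|=\sum_{\mu\in\langle\lambda\rangle}|\mathrm{Irr}(C|\mu)|.
\]
By induction the terms with $\mu$ of smaller order agree. Every generator of $\langle\lambda\rangle$ is $\lambda^\tau$ for some $\tau$ in the Galois group of the $|H|$-th cyclotomic field. The map $\chi\mapsto\chi^\tau$ commutes with $A$ and gives bijections $\mathrm{Irr}_A(H|\lambda)\to\mathrm{Irr}_A(H|\lambda^\tau)$ and $\mathrm{Irr}(C|\lambda)\to\mathrm{Irr}(C|\lambda^\tau)$. So on each side all generators contribute equally, and the claim follows.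
\end{proof}

\begin{proposition}\label{prop:abelian}
Let $(G,A,Z,\lambda)$ be admissible, $C=\mathbf C_G(A)$, and let $N\trianglelefteq G$ be an $A$-invariant $p'$-subgroup with $G=NC$ and $C\cap N=Z$. Then Theorem~\ref{thm:main} holds for $(G,A,Z,\lambda)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:GI}, $|\mathrm{IBr}_A(N|\lambda)|=|\mathrm{Irr}(Z|\lambda)|=1$. Let $\theta$ be the unique member. It is fixed by $C$. By Corollary~\ref{cor:formula}, $|\mathrm{IBr}_A(G|\lambda)|$ is the number of $p$-regular $\theta$-good classes of $G/N\cong C/Z$. By Lemma~\ref{lem:count}, $|\mathrm{IBr}(C|\lambda)|$ is the number of $p$-regular $\lambda$-good classes of $C/Z$. So it suffices to prove, for $x,y\in C$ with $[x,y]\in Z$ and $xZ$ $p$-regular, that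
\begin{equation}\label{eq:samezero}
\langle x,y\rangle_\theta=1\iff\langle x,y\rangle_\lambda=1 .
\end{equation}
We have no formula relating the two pairings. But \eqref{eq:samezero} concerns only two elements, and we can move it into a $p'$-group, where Lemma~\ref{lem:GI} already gives the theorem, and read the counting formulas backwards.

Both sides of \eqref{eq:samezero} involve homomorphisms in $yZ\in\mathbf C_{C/Z}(xZ)$ with values in $k^\times$, which has no element of order $p$. Both are trivial on the $p$-part of $yZ$, so we may replace $yZ$ by its $p'$-part. Then $T=\langle xZ,yZ\rangle$ is an abelian $p'$-subgroup of $C/Z$. Let $H\le C$ be its preimage. The group $NH$ is an $A$-invariant $p'$-group with $\mathbf C_{NH}(A)=(C\cap N)H=H$, so Lemma~\ref{lem:GI} gives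
\[
|\mathrm{IBr}_A(NH|\lambda)|=|\mathrm{IBr}(H|\lambda)|.
\]
All elements of $T$ are $p$-regular and all classes of $T$ are single elements. By Corollary~\ref{cor:formula} for $NH$, the left side is the number of $t\in T$ with $\langle t,t'\rangle_\theta=1$ for all $t'\in T$, that is, the order of the radical of $\langle\ ,\ \rangle_\theta$ on $T$. By Lemma~\ref{lem:count}, the right side is the order of the radical of $\langle\ ,\ \rangle_\lambda$ on $T$.

Let $\langle\ ,\ \rangle$ be either pairing, and let $\zeta=\langle x,y\rangle$ have order $r$. The homomorphism $t\mapsto(\langle t,y\rangle,\langle t,x\rangle)$ on $T$ has the radical as its kernel, because $xZ$ and $yZ$ generate $T$. It sends $xZ$ to $(\zeta,1)$ and $yZ$ to $(1,\zeta^{-1})$, so its image is $\langle\zeta\rangle\times\langle\zeta\rangle$. The radical therefore has index $r^2$ in $T$. Since the two radicals have the same order, $\langle x,y\rangle_\theta$ and $\langle x,y\rangle_\lambda$ have the same order, which proves \eqref{eq:samezero}.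
\end{proof}

\section{The nonabelian chief factor}\label{sec:nonabelian}

The hypothesis of Lemma~\ref{lem:product}(c), that the stabilizer $B$ acts cyclically, comes from the classification.

\begin{lemma}\label{lem:cfsg}
If $S$ is a nonabelian simple group and $X\le\mathrm{Aut}(S)$ has order coprime to $|S|$, then $X$ is cyclic.
\end{lemma}

\begin{proof}
We have $X\cap\mathrm{Inn}(S)=1$, so $X$ embeds in $\mathrm{Out}(S)$. Also $|X|$ is odd, since $|S|$ is even by the Feit--Thompson theorem. If $S$ is alternating, sporadic or the Tits group, then $\mathrm{Out}(S)$ is a $2$-group and $X=1$. Otherwise $S$ is of Lie type over $\mathbb F_q$, and we use the following from \cite[Theorem 2.5.12]{GLS}. There is a normal subgroup $O=\mathrm{Outdiag}(S)$ of $\mathrm{Out}(S)$, which is a $2$-group except that $|O|=\gcd(l,q-\epsilon)$ for $S=\mathrm{PSL}_l^\epsilon(q)$ and $|O|=\gcd(3,q-\epsilon)$ for $S=E_6^\epsilon(q)$; here $\epsilon=1$ denotes the untwisted and $\epsilon=-1$ the twisted group. The quotient $\mathrm{Out}(S)/O$ is cyclic, or $S$ is untwisted and the quotient is $\Phi\times\Gamma$ with $\Phi$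 cyclic and $|\Gamma|\in\{1,2,6\}$, where $|\Gamma|=6$ only for $S=D_4(q)$.

Every prime $t$ dividing $|O|$ divides $|S|$. For $t=2$ this holds as $|S|$ is even. Let $t$ be odd. If $S=\mathrm{PSL}^\epsilon_l(q)$ and $t$ divides $d=\gcd(l,q-\epsilon)$, then $l\ge3$ and $|S|=q^{l(l-1)/2}\prod_{i=2}^l(q^i-\epsilon^i)/d$ is a multiple of the integer $(q^2-1)(q^3-\epsilon)/d$. Both $q^2-1$ and $q^3-\epsilon$ are divisible by $q-\epsilon$, so $|S|$ is a multiple of $(q-\epsilon)\cdot\frac{q-\epsilon}{d}$, and $t$ divides $|S|$. If $S=E_6^\epsilon(q)$, then $t=3$ divides $q-\epsilon$, the order of $S$ is a multiple of $(q^2-1)(q^6-1)/3$, and both factors in the numerator are divisible by $3$.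

Hence $X\cap O=1$, and $X$ embeds in $\mathrm{Out}(S)/O$. If this group is cyclic we are done. Otherwise it is $\Phi\times\Gamma$. The order of $X$ is odd. If $S=D_4(q)$, then $|S|=q^{12}(q^2-1)(q^4-1)^2(q^6-1)/\gcd(4,q^4-1)$ is divisible by $3$, because $3$ divides $q(q^2-1)$, and so $|X|$ is prime to $3$. In each case the image of $X$ in $\Gamma$ is trivial, and $X$ embeds in the cyclic group $\Phi$.
\end{proof}

\begin{proposition}\label{prop:nonabelian}
Let $(G,A,Z,\lambda)$ be admissible, $C=\mathbf C_G(A)$, and let $N/Z$ be a nonabelian minimal $A$-invariant normal subgroup of $G/Z$ with $G=NC$. Then Theorem~\ref{thm:main} holds for $(G,A,Z,\lambda)$.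
\end{proposition}

\begin{proof}
The group $N/Z$ has no proper nontrivial characteristic subgroup, so $N/Z=\prod_{\omega\in\Omega}S_\omega$ is a direct product of nonabelian simple groups. The $S_\omega$ are the minimal normal subgroups of $N/Z$, so $G$ and $A$ permute $\Omega$. The product of the factors in one orbit of $G\rtimes A$ is an $A$-invariant normal subgroup, so $G\rtimes A$ is transitive by minimality. As $N$ fixes every $\omega$ and $G=NC$, the commuting actions of $C$ and $A$ together are transitive on $\Omega$.

\smallskip
\emph{Step 1: a $C$-invariant set of representatives for the $A$-orbits.} To apply Lemma~\ref{lem:product} we want to keep one simple factor from each $A$-orbit, and the choice must be stable under $C$. Fix $\omega\in\Omega$, and let $\Delta=A\omega$, $B=A_\omega$, $n=|A:B|=|\Delta|$ and $\Omega_0=C\omega$.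

Suppose $c\in C$ stabilizes $\Delta$. As $c$ commutes with $A$, the $\langle c\rangle$-orbits on $\Delta$ are permuted transitively by $A$, so they have a common length. This length divides $n$ and $|C|$, which are coprime. So $c$ fixes $\Delta$ pointwise.

Every $A$-orbit has the form $c\Delta$ with $c\in C$ and so contains $c\omega\in\Omega_0$. If $c\omega$ and $c'\omega$ lie in one $A$-orbit, then $c\Delta=c'\Delta$, so $c^{-1}c'$ fixes $\omega$ and $c\omega=c'\omega$. Thus each $A$-orbit meets $\Omega_0$ in exactly one point, and each point $c\omega$ has stabilizer $B$ in $A$. With $a_1=1,\dots,a_n$ representing the cosets $aB$, it follows that $\Omega$ is the disjoint union of the sets $a_i\Omega_0$.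

Let $D$ be the preimage in $N$ of $\prod_{\omega'\in\Omega_0}S_{\omega'}$, and $D_i=a_i\cdot D$. Then $D$ is normalized by $C$ and invariant under $B$, and $N/Z$ is the direct product of the $D_i/Z$. For $i\ne j$ and $x\in D_i$ we have $[x,D_j]\subseteq Z$, so by \eqref{eq:comm} the map $g\mapsto[x,g]$ induces a homomorphism from the perfect group $D_j/Z$ to the abelian group $Z$. It is trivial, so $[D_i,D_j]=1$. Lemma~\ref{lem:product} applies. Let $L=C\cap N=\mathbf C_N(A)$ and let $\delta\colon\mathbf C_D(B)\to L$ be the isomorphism of that lemma. For $c\in C$ and $d\in D$ we have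
\begin{equation}\label{eq:ccomm}
c(a\cdot d)c^{-1}=a\cdot(cdc^{-1})\qquad(a\in A).
\end{equation}
Hence $C$ normalizes $\mathbf C_D(B)$, and $\delta(cdc^{-1})=c\,\delta(d)\,c^{-1}$.

\smallskip
\emph{Step 2: $B$ acts cyclically on $D$.} Let $B_0$ be the kernel of $B\to\mathrm{Aut}(S_\omega)$. By Lemma~\ref{lem:cfsg}, $B/B_0$ is cyclic. Conjugation by $c\in C$ maps $S_\omega$ onto $S_{c\omega}$ and commutes with $B$ by \eqref{eq:ccomm}, so $B_0$ acts trivially on every $S_{c\omega}$, hence on $D/Z$. By (C2), $B_0$ acts trivially on $D$.

\smallskip
\emph{Step 3: the auxiliary group.} We want a group that contains $D$ as a normal subgroup, is generated by $D$ and $C$, and has $C$ as its group of $B$-fixed points. The subgroup $DC$ of $G$ is not suitable: its $B$-fixed points are $\mathbf C_D(B)C$, and for $n>1$ we have $D\cap C\le D_1\cap D_2=Z$, so this group is larger than $C$ as soon as $\mathbf C_D(B)>Z$. The remedy is to identify $d\in\mathbf C_D(B)$ with $\delta(d)\in C$, which is possible because they act on $D$ in the same way.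

Form the semidirect product $D\rtimes C$ for the conjugation action, with elements $(d,c)$ and $(d,c)(e,c')=(d\,cec^{-1},cc')$. Let
\[
M=\{(d^{-1},\delta(d)):d\in\mathbf C_D(B)\}.
\]
Since $\delta(d)$ acts on $D$ as $d$ does,
\[
(d^{-1},\delta(d))(e^{-1},\delta(e))=(d^{-1}\,de^{-1}d^{-1},\delta(d)\delta(e))=((de)^{-1},\delta(de)),
\]
so $M$ is a subgroup. Conjugation by $(d^{-1},\delta(d))$ sends $(e,1)$ to $(d^{-1}ded^{-1}d,1)=(e,1)$, so $M$ centralizes $D$. Conjugation by $(1,c)$ sends $(d^{-1},\delta(d))$ to $((cdc^{-1})^{-1},\delta(cdc^{-1}))\in M$. So $M$ is normal. It meets both $D$ and $C$ trivially, because $\delta$ is injective. Put $\tilde G=(D\rtimes C)/M$. We regard $C$ as a subgroup of $\tilde G$, and we write $\iota\colon D\to\tilde G$ for the embedding of $D$ and $\tilde N=\iota(D)$. Then $\tilde N\trianglelefteq\tilde G=\tilde NC$ and $c\,\iota(d)c^{-1}=\iota(cdc^{-1})$. (If $n=1$, then $D=N$, $\delta$ is the identity, and $\tilde G\cong G$.) We have $\iota(d)=c$ if and only if $(d^{-1},c)\in M$, that is,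
\begin{equation}\label{eq:glue}
\iota(d)\in C\iff d\in\mathbf C_D(B),\qquad\text{and then }\ \iota(d)=\delta(d).
\end{equation}
Hence $C\cap\tilde N=L$. The subgroup $Z\le C$ centralizes $C$ and $\tilde N$, so it is central in $\tilde G$. It lies in $\tilde N$, but the identification is twisted: $\iota(z)=z^n$ for $z\in Z$.

Let $b\in B$ act on $D\rtimes C$ by $(d,c)\mapsto(b\cdot d,c)$. By \eqref{eq:ccomm} this is an automorphism, and it fixes $M$ elementwise. So $B$ acts on $\tilde G$, trivially on $C$, and $b\cdot\iota(d)=\iota(b\cdot d)$. The action is coprime since $|\tilde G|$ divides $|D||C|$, and by Step 2 it factors through the cyclic group $B/B_0$. If $\iota(d)c$ is fixed by $B$, then $d\in\mathbf C_D(B)$, so $\iota(d)\in C$ by \eqref{eq:glue}. Therefore $\mathbf C_{\tilde G}(B)=C$.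

Choose $m$ with $mn\equiv1\pmod{|Z|}$. The quadruple $(\tilde G,B,Z,\lambda^m)$ is admissible. Lemma~\ref{lem:cyclic} and then Lemma~\ref{lem:count} for $C$ give
\[
|\mathrm{IBr}_B(\tilde G|\lambda^m)|=|\mathrm{IBr}(C|\lambda^m)|=|\mathrm{IBr}(C|\lambda)|.
\]
It remains to prove that $|\mathrm{IBr}_A(G|\lambda)|=|\mathrm{IBr}_B(\tilde G|\lambda^m)|$. We evaluate both sides with Corollary~\ref{cor:formula}, for $G=NC$ and for $\tilde G=\tilde NC$, and match the sums term by term.

\smallskip
\emph{Step 4: matching the index sets.} The isomorphism $\iota\colon D\to\tilde N$ commutes with $B$ and with conjugation by $C$. A representation $\tilde\rho$ of $\tilde N$ lies over $\lambda^m$ if and only if $\tilde\rho\circ\iota$ lies over $\lambda$, because $\lambda^m(\iota(z))=\lambda(z)^{mn}=\lambda(z)$ and $\iota(Z)=Z$; this is why $\lambda^m$ was chosen. So $\iota$ identifies $\mathrm{IBr}_B(D|\lambda)$ with $\mathrm{IBr}_B(\tilde N|\lambda^m)$. Together with Lemma~\ref{lem:product}(b) we get a bijection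
\[
\mathrm{IBr}_A(N|\lambda)\to\mathrm{IBr}_B(\tilde N|\lambda^m),\qquad\theta\mapsto\tilde\theta=\theta_1\circ\iota^{-1}.
\]
It is $C$-equivariant, since $C$ normalizes $D$ and so the constituent of $({}^c\theta)_D$ is ${}^c\theta_1$. Thus $C$-orbits correspond, and $C_\theta=C_{\tilde\theta}$. By Corollary~\ref{cor:formula}, the summands for $\theta$ and $\tilde\theta$ count the $p$-regular classes of the same group $C_\theta/L$ that are $\theta$-good and $\tilde\theta$-good, respectively.

\smallskip
\emph{Step 5: comparing the pairings.} We claim that for $x,y\in C_\theta$ with $[x,y]\in L$,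
\begin{equation}\label{eq:power}
\langle x,y\rangle_\theta=\bigl(\langle x,y\rangle_{\tilde\theta}\bigr)^n .
\end{equation}
Let $\rho_1\colon D\to\mathrm{GL}(W)$ afford $\theta_1$. Then $\tilde\rho=\rho_1\circ\iota^{-1}$ affords $\tilde\theta$, and the representation $\rho$ on $W^{\otimes n}$ of Lemma~\ref{lem:product}(b) affords $\theta$. For $c\in C_\theta$ choose $P_c\in\mathrm{GL}(W)$ with $P_c\rho_1(d)P_c^{-1}=\rho_1(cdc^{-1})$ for all $d\in D$. Then $P_c$ realizes conjugation by $c$ on $\tilde\rho$. Conjugation by $P_c^{\otimes n}$ sends $\rho(a_i\cdot d)$, which is $\rho_1(d)$ on the $i$-th factor, to $\rho_1(cdc^{-1})$ on the $i$-th factor, and this is $\rho(c(a_i\cdot d)c^{-1})$ by \eqref{eq:ccomm}. As the $D_i$ generate $N$, the operator $P_c^{\otimes n}$ realizes conjugation by $c$ on $\rho$. Write $[x,y]=\delta(d)$ with $d\in\mathbf C_D(B)$. In $\tilde G$ this element is $\iota(d)$ by \eqref{eq:glue}, so \eqref{eq:pairing} gives $[P_x,P_y]=\langle x,y\rangle_{\tilde\theta}\,\rho_1(d)$. The map $P\mapsto P^{\otimes n}$ is a homomorphism that sends a scalar to its $n$-th power. Hence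
\[
[P_x^{\otimes n},P_y^{\otimes n}]=\langle x,y\rangle_{\tilde\theta}^{\,n}\,\rho_1(d)^{\otimes n}=\langle x,y\rangle_{\tilde\theta}^{\,n}\,\rho(\delta(d))=\langle x,y\rangle_{\tilde\theta}^{\,n}\,\rho([x,y]),
\]
and \eqref{eq:power} follows from \eqref{eq:pairing} in $G$.

The scalar $\langle x,y\rangle_{\tilde\theta}$ is a value of a homomorphism on a subgroup of $C_\theta/L$, so its order divides $|C|$ and is coprime to $n$. By \eqref{eq:power}, $\langle x,y\rangle_\theta=1$ if and only if $\langle x,y\rangle_{\tilde\theta}=1$. So the $\theta$-good and the $\tilde\theta$-good elements of $C_\theta/L$ coincide, the two sums agree term by term, and $|\mathrm{IBr}_A(G|\lambda)|=|\mathrm{IBr}_B(\tilde G|\lambda^m)|=|\mathrm{IBr}(C|\lambda)|$.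
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A counterexample of minimal index is in case (I) or (II) of Proposition~\ref{prop:reduction}. Proposition~\ref{prop:abelian} excludes (I), and Proposition~\ref{prop:nonabelian} excludes (II).
\end{proof}

\section{Consequences}

We prove Theorem~\ref{thm:consequences}. For (a) and (b) we use Burnside's theorem that two finite $A$-sets are isomorphic if and only if every subgroup $H\le A$ has equally many fixed points on both. Every such $H$ acts coprimely on $G$, so Theorem~\ref{thm:main} with $Z=1$ applies to it.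

\begin{proof}[Proof of Theorem~\ref{thm:consequences}]
Put $C=\mathbf C_G(A)$.

(a) For $H\le A$ we have $|\mathrm{IBr}_H(G)|=|\mathrm{IBr}(\mathbf C_G(H))|$, which by (B1) is the number of $p$-regular classes of $\mathbf C_G(H)$. By (C3) this is the number of $H$-invariant $p$-regular classes of $G$.

(b) Let $B\le H\le A$. The fixed points of $H/B$ on $\mathrm{IBr}_B(G)$ form the set $\mathrm{IBr}_H(G)$. The group $H/B$ acts coprimely on $\mathbf C_G(B)$ with fixed point subgroup $\mathbf C_G(H)$. Theorem~\ref{thm:main} for the two actions gives
\[
|\mathrm{IBr}_H(G)|=|\mathrm{IBr}(\mathbf C_G(H))|=|\mathrm{IBr}_{H/B}(\mathbf C_G(B))|.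
\]

(c) The Clifford correspondence commutes with $A$, so $|\mathrm{IBr}_A(G|\theta)|=|\mathrm{IBr}_A(G_\theta|\theta)|$. By Lemma~\ref{lem:onestep}, whose hypothesis now holds, this is $|\mathrm{IBr}(NC_\theta|\theta)|$. Since $(NC)_\theta=NC_\theta$, the Clifford correspondence for $NC$ gives $|\mathrm{IBr}(NC|\theta)|$.

(d) By (B3), view $\lambda$ as a homomorphism $Z\to k^\times$, and let $Y$ be its kernel. As $\lambda$ is $A$-invariant, $Y$ is $A$-invariant. The induced map $\bar\lambda$ on $Z/Y$ is injective and $A$-invariant, so $Z/Y$ is a central $p'$-subgroup of $G/Y$ on which $A$ acts trivially. On a simple $kG$-module over $\lambda$ the group $Y$ acts trivially, so $\mathrm{IBr}_A(G|\lambda)$ is identified with $\mathrm{IBr}_A(G/Y|\bar\lambda)$. By Theorem~\ref{thm:main} and (C1) its size is $|\mathrm{IBr}(CY/Y\,|\bar\lambda)|$. By (C1) again, $Z=\mathbf C_Z(A)Y$. So the isomorphism $CY/Y\cong C/(C\cap Y)$ carries $Z/Y$ to $\mathbf C_Z(A)/(C\cap Y)$ and $\bar\lambda$ to the character induced by $\lambda_{\mathbf C_Z(A)}$ on this quotient. Finally $C\cap Y$ is the kernel of $\lambda_{\mathbf C_Z(A)}$,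 so it acts trivially on every simple $kC$-module over $\lambda_{\mathbf C_Z(A)}$. Hence $|\mathrm{IBr}(CY/Y\,|\bar\lambda)|=|\mathrm{IBr}(C|\lambda_{\mathbf C_Z(A)})|$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CCF}
\emph{Characters, Correspondences and Fields of Values of Finite Groups},
\texttt{https://core.ac.uk/download/71058654.pdf}.

\bibitem{GLS}
Gorenstein, Lyons and Solomon,
\emph{The Classification of the Finite Simple Groups, Number 3}.

\bibitem{IsCT}
Isaacs, \emph{Character Theory of Finite Groups}.

\bibitem{IsFGT}
Isaacs, \emph{Finite Group Theory}.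

\end{thebibliography}
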